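\title{Flatness of the group von Neumann algebra over the group ring}

\begin{abstract}
Let $G$ be a discrete group and $\mathcal{N}(G)$ its group von Neumann algebra. We prove that if $\mathcal{N}(G)$ is flat as a module over the group ring $\mathbb{C}G$, then every finitely generated subgroup of $G$ is virtually cyclic. Together with the known converse, this characterizes the groups for which $\mathcal{N}(G)$ is flat. Non-amenable groups are excluded by a trace count. For amenable groups we show that flatness forces the kernel projections of matrices over $\mathbb{C}G$ to be rational, that is, to have entries in a localization of $\mathbb{C}G$ inside $\mathcal{N}(G)$, and that this is impossible for a group with one end. We also treat other coefficient rings, describe how flatness fails, and give a ring-theoretic characterization of locally virtually cyclic groups.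
\end{abstract}

\section{Introduction}\label{sec:intro}

Let $G$ be a discrete group and let $\ell^2(G)$ be the Hilbert space with orthonormal basis $(\delta_h)_{h\in G}$. The \emph{group von Neumann algebra} $\mathcal{N}(G)$ is the algebra of bounded operators on $\ell^2(G)$ that commute with all right translations $\delta_h\mapsto\delta_{hg}$. The complex group ring $\mathbb{C}G$ acts on $\ell^2(G)$ by left multiplication, $g\delta_h=\delta_{gh}$. Left and right translations commute, so $\mathbb{C}G$ is a subring of $\mathcal{N}(G)$, and $\mathcal{N}(G)$ is a $\mathbb{C}G$-module. We ask when this module is \emph{flat}, that is, when the functor $\mathcal{N}(G)\otimes_{\mathbb{C}G}-$ preserves exact sequences.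

The algebra $\mathcal{N}(G)$ carries a trace, and the trace assigns a real-valued dimension to $\mathcal{N}(G)$-modules. One can therefore measure a $\mathbb{C}G$-module by tensoring it with $\mathcal{N}(G)$, and flatness says that this passage creates no new relations. In concrete terms, consider a homogeneous linear system $xA=0$ whose coefficient matrix $A$ has entries in $\mathbb{C}G$. If $\mathcal{N}(G)$ is flat, then every solution with entries in $\mathcal{N}(G)$ is an $\mathcal{N}(G)$-linear combination of solutions with entries in $\mathbb{C}G$.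

A group is \emph{virtually cyclic} if it has a cyclic subgroup of finite index (finite groups qualify, through the trivial subgroup), and \emph{locally virtually cyclic} if all its finitely generated subgroups are virtually cyclic. We shall see in Section~\ref{sec:examples} that flatness holds for finite groups and for $\mathbb{Z}$, and that it fails for $\mathbb{Z}^2$ and for the free group $F_2$. This suggests that flatness singles out the groups that are locally no larger than $\mathbb{Z}$. Consider the two statements:
\begin{itemize}
\item[(A)] if $G$ is locally virtually cyclic, then $\mathcal{N}(G)$ is flat over $\mathbb{C}G$;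
\item[(B)] if $\mathcal{N}(G)$ is flat over $\mathbb{C}G$, then $G$ is locally virtually cyclic.
\end{itemize}
They are parts (A) and (B) of Conjecture~1.1.1 in \cite{thesis}. Statement (A) is known. We prove (B) for all discrete groups, in a form that allows smaller coefficient fields.

\begin{theorem}\label{thm:main}
Let $G$ be a discrete group and let $\Bbbk\subseteq\mathbb{C}$ be a subfield closed under complex conjugation. If $\mathcal{N}(G)$ is flat over $\Bbbk G$, then $G$ is locally virtually cyclic.
\end{theorem}

The case $\Bbbk=\mathbb{C}$ is statement (B). With (A) it follows that $\mathcal{N}(G)$ is flat over $\mathbb{C}G$ if and only if $G$ is locally virtually cyclic. The proof of Theorem~\ref{thm:main} does not use (A).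

Flatness passes to subgroups (Section~\ref{sec:subgroups}), so we may assume that $G$ is finitely generated and infinite. Such a group has one, two or infinitely many ends, and two ends means virtually $\mathbb{Z}$. Two different obstructions remove the other cases. The first is one of size: over a non-amenable group there is an injection $(\Bbbk G)^{m+1}\to(\Bbbk G)^m$, and the trace forbids such an injection over $\mathcal{N}(G)$ (Section~\ref{sec:nonamenable}). This removes all non-amenable groups, among them those with infinitely many ends. The second obstruction is invisible to the trace. Flatness forces the orthogonal projection that describes the solutions of $xA=0$ to have entries that are fractions of elements of $\Bbbk G$ (Section~\ref{sec:fractions}). Applied to the augmentation ideal of an amenable group, this produces a nonzero class in $H^1(G;\Bbbk G)$, which a one-ended group does not have (Section~\ref{sec:augmentation}). Section~\ref{sec:proof} assembles the proof, and Section~\ref{sec:complements} draws three consequences that also use (A).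

\section{Kernel projections, flatness, amenability}\label{sec:prelim}

Throughout, $\mathcal{N}=\mathcal{N}(G)$, and $\Bbbk$ is a field as in Theorem~\ref{thm:main}.

\subsection*{Operators and the trace}
The algebra $\mathcal{N}$ is closed under adjoints, and on $\mathbb{C}G$ the adjoint is $(\sum a_gg)^*=\sum\overline{a_g}\,g^{-1}$. Since $\Bbbk$ is closed under conjugation, $(\Bbbk G)^*=\Bbbk G$. An element $a\in\mathcal{N}$ with $a\delta_1=0$ is zero, because $a\delta_g$ is a right translate of $a\delta_1$.

We identify $M_{k,n}(\mathcal{N})$ with the space of bounded operators $\ell^2(G)^n\to\ell^2(G)^k$ that commute with right translations. The orthogonal projection onto a closed subspace of $\ell^2(G)^k$ invariant under right translations lies in $M_k(\mathcal{N})$. The functional $\operatorname{tr}(a)=\langle a\delta_1,\delta_1\rangle$ satisfies $\operatorname{tr}(ab)=\operatorname{tr}(ba)$ for $a,b\in\mathcal{N}$. For a square matrix put $\operatorname{Tr}(B)=\sum_i\operatorname{tr}(B_{ii})$. Then $\operatorname{Tr}(1_k)=k$, a projection in $M_n(\mathcal{N})$ has trace at most $n$, and $\operatorname{Tr}(UU^*)=\sum_{i,j}\operatorname{tr}(U_{ij}U_{ij}^*)=\operatorname{Tr}(U^*U)$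 for $U\in M_{k,n}(\mathcal{N})$.

Elements of $\mathcal{N}^k$ are row vectors, and $A\in M_{k,n}(\mathcal{N})$ defines the left $\mathcal{N}$-linear map $\mathcal{N}^k\to\mathcal{N}^n$, $x\mapsto xA$. Let $q_A\in M_k(\mathcal{N})$ be the projection onto the closure of the range $A\,\ell^2(G)^n$, and let $p_A=1-q_A$. We call $q_A$ the \emph{range projection} and $p_A$ the \emph{kernel projection} of $A$.

\begin{lemma}\label{lem:kernel}
For $A\in M_{k,n}(\mathcal{N})$ we have $q_AA=A$ and $\{x\in\mathcal{N}^k:xA=0\}=\mathcal{N}^kp_A$. Moreover, $\operatorname{Tr}(p_A)\ge k-n$.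
\end{lemma}

\begin{proof}
The first identity holds by definition of $q_A$. A row $x\in\mathcal{N}^k$ is a bounded operator $\ell^2(G)^k\to\ell^2(G)$. So $xA=0$ if and only if $x$ vanishes on the closure of the range of $A$, that is, $xq_A=0$, that is, $x=xp_A$. Let $A=U|A|$ be the polar decomposition. It is unique, so $U$ commutes with right translations and $U\in M_{k,n}(\mathcal{N})$. Here $UU^*=q_A$, and $U^*U$ is a projection in $M_n(\mathcal{N})$. Hence $\operatorname{Tr}(q_A)=\operatorname{Tr}(U^*U)\le n$.
\end{proof}

The next lemma is the only other piece of analysis that we need. It turns a one-sided inverse $Y$, about which nothing is known, into the invertibility of the element $B^*B$, which is built from $B$ alone.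

\begin{lemma}\label{lem:corner}
Let $p\in M_k(\mathcal{N})$ be a projection and let $B\in M_{l,k}(\mathcal{N})$, $Y\in M_{k,l}(\mathcal{N})$ satisfy $B=Bp$ and $YB=p$. Then $C=B^*B$ satisfies $C=pCp$, and there is $C'\in pM_k(\mathcal{N})p$ with $CC'=C'C=p$.
\end{lemma}

\begin{proof}
From $B=Bp$ we get $C=pCp$, so $C$ restricts to a positive operator on the range $W$ of $p$. For $\xi\in W$ we have $\|\xi\|^2=\|YB\xi\|^2\le\|Y\|^2\langle C\xi,\xi\rangle$. Hence $C|_W$ is bounded below, and being self-adjoint it is invertible. Let $C'$ be its inverse on $W$ and zero on $W^\perp$. Since $C$ and $p$ commute with right translations, so does $C'$.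
\end{proof}

\subsection*{Flatness}
Let $\Lambda\subseteq\mathcal{N}$ be a subring containing $1$. We view $\mathcal{N}$ as a right $\Lambda$-module and call it flat over $\Lambda$ if $\mathcal{N}\otimes_\Lambda-$ is exact on left $\Lambda$-modules. The anti-automorphism $*$ shows that $\mathcal{N}$ is flat as a left $\Lambda$-module if and only if it is flat as a right $\Lambda^*$-module. For $\Lambda=\Bbbk G$ the side is therefore irrelevant. For a submodule $L\subseteq\Lambda^n$ let $\mathcal{N}L\subseteq\mathcal{N}^n$ be its $\mathcal{N}$-span. It is the image of $\mathcal{N}\otimes_\Lambda L\to\mathcal{N}\otimes_\Lambda\Lambda^n=\mathcal{N}^n$, so right exactness of the tensor product gives, without any flatness hypothesis,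
\begin{equation}\label{eq:quotient}
\mathcal{N}\otimes_\Lambda(\Lambda^n/L)=\mathcal{N}^n/\mathcal{N}L .
\end{equation}

\begin{lemma}\label{lem:span}
Let $\mathcal{N}$ be flat over $\Lambda$, let $A\in M_{k,n}(\Lambda)$ and $K=\{x\in\Lambda^k:xA=0\}$. Then $\mathcal{N}K=\{x\in\mathcal{N}^k:xA=0\}=\mathcal{N}^kp_A$.
\end{lemma}

\begin{proof}
Apply $\mathcal{N}\otimes_\Lambda-$ to the exact sequence $K\to\Lambda^k\to\Lambda^n$ and use Lemma~\ref{lem:kernel}.
\end{proof}

\subsection*{Amenability}
By F{\o}lner's theorem, $G$ is amenable if and only if for every finite $E\subseteq G$ and every $\varepsilon>0$ there is a finite nonempty $\Phi\subseteq G$ with $|\Phi E\setminus\Phi|\le\varepsilon|\Phi|$. Passing to inverses, one may require $|E\Phi\setminus\Phi|\le\varepsilon|\Phi|$ instead. We use the textbook facts that subgroups of amenable groups are amenable, that $F_2$ is not amenable, and that virtually cyclic groups are amenable.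

\section{The smallest cases}\label{sec:examples}

In this section $\Bbbk=\mathbb{C}$. If $G$ is finite, each $a\in\mathcal{N}$ is left multiplication by $a\delta_1\in\ell^2(G)=\mathbb{C}G$, so $\mathcal{N}=\mathbb{C}G$ is flat. For $G=\mathbb{Z}^d$, Fourier series identify $\ell^2(G)$ with $L^2(\mathbb{T}^d)$, where $\mathbb{T}$ is the unit circle. They identify $\mathcal{N}$ with $L^\infty(\mathbb{T}^d)$ acting by multiplication, and $\mathbb{C}G$ with the Laurent polynomials.

\begin{example}[$G=\mathbb{Z}$]\label{ex:Z}
The ring $\mathbb{C}[x^{\pm1}]$ is a principal ideal domain, and over such a ring a module is flat if and only if it is torsion-free. A nonzero Laurent polynomial has finitely many zeros on $\mathbb{T}$, so it kills no nonzero element of $L^\infty(\mathbb{T})$. Thus $\mathcal{N}$ is flat. Even so, range projections need not have entries in $\mathbb{C}G$. For the column $A=(1,\,x-1)^{T}$ we have $A^*A=1+|x-1|^2=3-x-x^{-1}$, which is invertible in $\mathcal{N}$, and $q_A=A(A^*A)^{-1}A^*$. The upper left entry is $(3-x-x^{-1})^{-1}$. It is not a Laurent polynomial, since the units of $\mathbb{C}[x^{\pm1}]$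 are the monomials. It is a fraction whose denominator is invertible in $\mathcal{N}$.
\end{example}

\begin{example}[$G=F_2$]\label{ex:F2}
Let $s,t$ be free generators and $A=(s-1,\,t-1)^{T}$. For $a=\sum a_gg$ and $b=\sum b_gg$, the element $(a,b)A=\sum a_g(gs-g)+\sum b_g(gt-g)$ is the boundary of a finite $1$-chain in the Cayley graph, which is a tree. If the chain is nonzero, its support is a finite forest and has a leaf $h$. Exactly one edge contributes to the coefficient of $h$, so this coefficient is nonzero. Hence $x\mapsto xA$ is an injection $(\mathbb{C}G)^2\to\mathbb{C}G$. But $\operatorname{Tr}(p_A)\ge2-1=1$, so $p_A\ne0$, and Lemma~\ref{lem:span} shows that $\mathcal{N}$ is not flat.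
\end{example}

\begin{example}[$G=\mathbb{Z}^2$]\label{ex:Z2}
Let $A=(x-1,\,y-1)^{T}$ and $\rho=(|x-1|^2+|y-1|^2)^{1/2}$, a continuous function on $\mathbb{T}^2$ whose only zero is $(1,1)$. Since $x-1$ and $y-1$ are non-associate primes in the unique factorization domain $\mathbb{C}[x^{\pm1},y^{\pm1}]$, the kernel $K$ of $A$ over $\mathbb{C}G$ is generated by $w=(y-1,\,1-x)$, and $\mathcal{N}K=L^\infty(\mathbb{T}^2)\,w$. The row $\rho^{-1}w$ has bounded entries and is killed by $A$. It is not in $\mathcal{N}K$, because $\rho^{-1}$ is not essentially bounded. By Lemma~\ref{lem:span}, $\mathcal{N}$ is not flat.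
\end{example}

The argument of Example~\ref{ex:Z2} uses unique factorization, which a general group ring lacks. We rephrase the failure in terms of the range projection
\[
q_A=\rho^{-2}AA^*=\rho^{-2}\begin{pmatrix}|x-1|^2&(x-1)\overline{(y-1)}\\ (y-1)\overline{(x-1)}&|y-1|^2\end{pmatrix},
\]
which at each point other than $(1,1)$ projects onto the line spanned by the value of $A$. Two features matter.

First, the entries of $q_A$ are not fractions of the kind met in Example~\ref{ex:Z}. A Laurent polynomial that is invertible in $L^\infty(\mathbb{T}^2)$ has no zero on $\mathbb{T}^2$, so a fraction with such a denominator is continuous. The entry $|x-1|^2/\rho^2$ is continuous off $(1,1)$, equals $1$ on the circle $y=1$ and equals $0$ on the circle $x=1$, so it has no continuous extension.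

Second, $q_A=A\varphi$ with the row $\varphi=\rho^{-2}A^*$, and $\varphi A=1$. No bounded row satisfies $\varphi A=1$, because $A$ tends to $0$ at $(1,1)$.

For a general group we take for $A$ the column $(t_i-1)_i$ formed from a generating set. Flatness will make the entries of $q_A$ fractions, one-endedness will then give $q_A=A\varphi$ with $\varphi$ bounded, and amenability will play the part of the zero of $A$ at $(1,1)$. For $G=\mathbb{Z}$ and $A=(x-1)$ the chain breaks at the middle link, as it must: here $q_A=1$ is a fraction, but $1=(x-1)\varphi$ has no bounded solution.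

\section{Passage to subgroups}\label{sec:subgroups}

\begin{lemma}\label{lem:subgroup}
If $\mathcal{N}(G)$ is flat over $\Bbbk G$ and $H\le G$, then $\mathcal{N}(H)$ is flat over $\Bbbk H$.
\end{lemma}

\begin{proof}
The ring $\Bbbk G$ is a free right $\Bbbk H$-module, on representatives of the cosets $gH$. So $\mathcal{N}(G)\otimes_{\Bbbk H}-=\mathcal{N}(G)\otimes_{\Bbbk G}(\Bbbk G\otimes_{\Bbbk H}-)$ is a composite of exact functors, and $\mathcal{N}(G)$ is a flat right $\Bbbk H$-module. A direct summand of a flat module is flat, so it suffices to find right $\Bbbk H$-linear maps $\iota:\mathcal{N}(H)\to\mathcal{N}(G)$ and $\pi:\mathcal{N}(G)\to\mathcal{N}(H)$ with $\pi\iota=\mathrm{id}$.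

Decompose $\ell^2(G)=\bigoplus_{Hg}\ell^2(Hg)$ and let $\rho_g:\ell^2(H)\to\ell^2(Hg)$ be the unitary $\delta_h\mapsto\delta_{hg}$. For $a\in\mathcal{N}(H)$ let $\iota(a)$ act on $\ell^2(Hg)$ as $\rho_ga\rho_g^{-1}$. For $h_0\in H$ we have $\rho_{h_0g}=\rho_g\tau$, where $\tau$ is the right translation by $h_0$ on $\ell^2(H)$. Since $a$ commutes with $\tau$, the operator does not depend on the representative $g$, and $\|\iota(a)\|\le\|a\|$. The right translation $\sigma$ by $g'\in G$ maps $\ell^2(Hg)$ onto $\ell^2(Hgg')$, and $\sigma\rho_g=\rho_{gg'}$. On $\ell^2(Hg)$ this gives $\sigma\rho_ga\rho_g^{-1}=\rho_{gg'}a\rho_{gg'}^{-1}\sigma$, so $\iota(a)\in\mathcal{N}(G)$. The map $\iota$ is a unital ring homomorphism. For $h\in H$, left multiplication by $h$ commutes with each $\rho_g$, so $\iota(h)=h$. Hence $\iota(ab)=\iota(a)b$ for $b\in\Bbbk H$.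

Let $P$ be the projection of $\ell^2(G)$ onto $\ell^2(H)$ and put $\pi(x)=PxP|_{\ell^2(H)}$. Since $P$ commutes with right translations by elements of $H$, we have $\pi(x)\in\mathcal{N}(H)$. An element $b\in\Bbbk H$ preserves $\ell^2(H)$, so $bP=PbP$ and $\pi(xb)=\pi(x)b$. Finally $\iota(a)$ acts on $\ell^2(H)$ as $a$, so $\pi\iota=\mathrm{id}$.
\end{proof}

\begin{remark}\label{rem:lamp}
Lemma~\ref{lem:subgroup} and Examples~\ref{ex:F2} and~\ref{ex:Z2} settle (B) for groups that contain $F_2$ or $\mathbb{Z}^2$. This is not enough. Let $G=B\rtimes\mathbb{Z}$ with $B=\bigoplus_{\mathbb{Z}}\mathbb{Z}/2$ and $\mathbb{Z}$ acting by the shift; it is generated by two elements. A torsion-free subgroup meets $B$ trivially, so it embeds in $\mathbb{Z}$; hence $G$ contains neither $F_2$ nor $\mathbb{Z}^2$. A cyclic subgroup of finite index would meet $B$ in an infinite cyclic group of exponent $2$, so $G$ is not virtually cyclic. Both examples must therefore be replaced by arguments that use no special subgroup.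
\end{remark}

\section{Non-amenable groups: an injection that lowers the rank}\label{sec:nonamenable}

The following is a version of a theorem of Bartholdi \cite{bartholdi}. We give a complete proof.

\begin{proposition}\label{prop:injection}
If $G$ is not amenable, then there are $m\ge1$ and $A\in M_{m+1,m}(\Bbbk G)$ such that the map $(\Bbbk G)^{m+1}\to(\Bbbk G)^m$, $x\mapsto xA$, is injective.
\end{proposition}

In Example~\ref{ex:F2} injectivity came from a leaf: one coefficient of $xA$ depended on a single coefficient of $x$. A general non-amenable group offers only expansion: for a suitable finite set $T$, the product $\Phi T$ is much larger than $\Phi$, so a typical $h\in\Phi T$ has few factorizations $h=ft$, though possibly more than one. We compensate with many coordinates. Write $A=\sum_{t\in T}tA_t$ with scalar matrices $A_t$ whose columns are indexed by a finite set $\Omega$, and let $A_t$ be supported on the columns in a subset $\Omega_t$. If $h$ has $r$ factorizations, with second factors forming a set $I\subseteq T$, then a column $\omega$ that lies in $\Omega_t$ for exactly one $t\in I$ acts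 as a leaf. For independent random subsets of density $\eta$, the proportion of columns private to $t$ is $\eta(1-\eta)^{r-1}$, which is about $1/(er)$ when $\eta=1/r$. Since $r$ is not known in advance, we use all dyadic densities at once and lose a factor of order $\log|T|$. The loss is affordable: for $T=E^\ell$ the expansion is exponential in $\ell$, while $\log|T|$ is at most linear.

\begin{lemma}\label{lem:sets}
Let $T$ be a finite nonempty set and $J=\lceil\log_2|T|\rceil$. There are a finite nonempty set $\Omega$ and subsets $\Omega_t\subseteq\Omega$ $(t\in T)$ such that for all $t\in I\subseteq T$,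
\[
\Big|\Omega_t\setminus\bigcup_{t'\in I\setminus\{t\}}\Omega_{t'}\Big|\ \ge\ \frac{|\Omega|}{2e(J+1)\,|I|}.
\]
\end{lemma}

\begin{proof}
Let $\Omega=\{0,\dots,J\}\times\{1,\dots,2^J\}^T$ and $\Omega_t=\{(j,c)\in\Omega:c(t)\le2^{J-j}\}$. Put $r=|I|$. Since $1\le r\le|T|\le2^J$, there is $j\in\{0,\dots,J\}$ with $2^{j-1}<r\le2^j$. There are $|\Omega|/(J+1)$ points with first coordinate $j$. Such a point $(j,c)$ lies in the set on the left if and only if $c(t)\le2^{J-j}$ and $c(t')>2^{J-j}$ for the other $r-1$ elements $t'$ of $I$. These are conditions on different coordinates of $c$, so the proportion of such points is $2^{-j}(1-2^{-j})^{r-1}$. For $r=1$ we have $j=0$ and the proportion is $1$. For $r\ge2$ we use $\frac1{2r}<2^{-j}\le\frac1r$ and $(1-\frac1r)^{-(r-1)}=(1+\frac1{r-1})^{r-1}\le e$. In both cases the proportion is at least $\frac1{2er}$.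
\end{proof}

\begin{proof}[Proof of Proposition~\ref{prop:injection}]
\emph{Expansion.} By F{\o}lner's theorem there are a finite set $E\subseteq G$ and $\varepsilon>0$ with $|\Phi E\setminus\Phi|>\varepsilon|\Phi|$ for all finite nonempty $\Phi$. Adding $1$ to $E$ we get $|\Phi E|\ge(1+\varepsilon)|\Phi|$. Let $T=E^\ell$, $J=\lceil\log_2|T|\rceil$ and $\lambda=(1+\varepsilon)^\ell$. By iteration, $|\Phi T|\ge\lambda|\Phi|$. Since $J+1\le\ell\log_2|E|+2$, we can fix $\ell$ so large that $\lambda\ge4e(J+1)$.

\emph{The matrix.} Take $\Omega$ and $\Omega_t$ from Lemma~\ref{lem:sets}, and put $m=|\Omega|$, $n=m+1$. Choose pairwise distinct numbers $\mu_{t,\omega}\in\mathbb{Q}\subseteq\Bbbk$ for the pairs $(t,\omega)$ with $\omega\in\Omega_t$, and let $a_{t,\omega}=(1,\mu_{t,\omega},\dots,\mu_{t,\omega}^{n-1})^{T}\in\Bbbk^n$. By the Vandermonde determinant, any $n$ of these columns form a basis of $\Bbbk^n$. Let $A_t$ be the $n\times m$ matrix whose column $\omega$ is $a_{t,\omega}$ if $\omega\in\Omega_t$ and $0$ otherwise, and let $A=\sum_{t\in T}tA_t$.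

\emph{Injectivity.} Write $x\in(\Bbbk G)^n$ as $x=\sum_gg\,x(g)$ with rows $x(g)\in\Bbbk^n$. Suppose that $x\ne0$ and $xA=0$, and let $\Phi=\{g:x(g)\ne0\}$. For $h\in\Phi T$ let $T(h)=\{t\in T:ht^{-1}\in\Phi\}$. The coefficient of $h$ in $xA=\sum_{g,t}gt\,x(g)A_t$ gives
\begin{equation}\label{eq:coeff}
\sum_{t'\in T(h)}x(ht'^{-1})A_{t'}=0 .
\end{equation}
Each $h\in\Phi T$ equals $ft$ for exactly $|T(h)|$ pairs $(f,t)\in\Phi\times T$. Therefore
\[
\sum_{f\in\Phi}\sum_{t\in T}\frac1{|T(ft)|}=|\Phi T|\ge\lambda|\Phi| ,
\]
and some $f\in\Phi$ satisfies $\sum_{t\in T}1/|T(ft)|\ge\lambda$. Fix this $f$. Let $t\in T$ and $h=ft$, so that $t\in T(h)$, and let $\omega\in\Omega_t\setminus\bigcup_{t'\in T(h)\setminus\{t\}}\Omega_{t'}$. Column $\omega$ of $A_{t'}$ is zero for $t'\in T(h)\setminus\{t\}$, so coordinate $\omega$ of \eqref{eq:coeff} reads $x(f)\,a_{t,\omega}=0$. By Lemma~\ref{lem:sets} the number of such pairs $(t,\omega)$ is at least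
\[
\sum_{t\in T}\frac{m}{2e(J+1)\,|T(ft)|}\ge\frac{\lambda m}{2e(J+1)}\ge2m\ge n .
\]
So $x(f)$ annihilates a basis of $\Bbbk^n$, and $x(f)=0$, which contradicts $f\in\Phi$.
\end{proof}

\begin{corollary}\label{cor:amenable}
If $\mathcal{N}(G)$ is flat over $\Bbbk G$, then $G$ is amenable.
\end{corollary}

\begin{proof}
Otherwise take $A$ from Proposition~\ref{prop:injection}. Its kernel over $\Bbbk G$ is zero, so $p_A=0$ by Lemma~\ref{lem:span}. But $\operatorname{Tr}(p_A)\ge(m+1)-m=1$ by Lemma~\ref{lem:kernel}.
\end{proof}

\section{The ring of fractions and rationality of kernel projections}\label{sec:fractions}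

In this section $\mathcal{N}$ is assumed to be flat over $\Bbbk G$. By Lemma~\ref{lem:span}, the rows of $p_A$ are $\mathcal{N}$-combinations of rows over $\Bbbk G$. We want to remove $\mathcal{N}$ from this statement. The tool for descending a statement from $\mathcal{N}$ to a subring $\Lambda$ is \emph{faithful flatness}: $\mathcal{N}\otimes_\Lambda-$ is exact, and $\mathcal{N}\otimes_\Lambda Z=0$ implies $Z=0$. Over $\Bbbk G$ the second condition can fail. Let
\[
\mathcal{S}=\{s\in\Bbbk G:\ s\text{ is invertible in }\mathcal{N}\}.
\]
For $s\in\mathcal{S}$, formula \eqref{eq:quotient} gives $\mathcal{N}\otimes_{\Bbbk G}(\Bbbk G/\Bbbk Gs)=\mathcal{N}/\mathcal{N}s=0$, while $\Bbbk G/\Bbbk Gs\ne0$ if $s$ is not a unit of $\Bbbk G$, as for $s=3-x-x^{-1}$ in Example~\ref{ex:Z}. The next lemma shows that this is the only cause of failure, so that inverting $\mathcal{S}$ repairs it. The set $\mathcal{S}$ contains $1$, is closed under products and under $*$, and consists of non-zero-divisors.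

\begin{lemma}\label{lem:torsion}
Let $M$ be a left $\Bbbk G$-module with $\mathcal{N}\otimes_{\Bbbk G}M=0$. Then for every $z\in M$ there is $d\in\mathcal{S}$ with $dz=0$.
\end{lemma}

\begin{proof}
Let $L=\{a\in\Bbbk G:az=0\}$, a left ideal with $\Bbbk G/L\cong\Bbbk Gz\subseteq M$. By flatness and \eqref{eq:quotient}, $\mathcal{N}/\mathcal{N}L$ embeds in $\mathcal{N}\otimes_{\Bbbk G}M=0$. So $1=\sum_{j=1}^ly_jb_j$ with $y_j\in\mathcal{N}$ and $b_j\in L$. Apply Lemma~\ref{lem:corner} to $p=1$, the column $B=(b_j)$ and the row $Y=(y_j)$: the element $d=B^*B=\sum_jb_j^*b_j$ is invertible in $\mathcal{N}$. Since $b_j^*\in\Bbbk G$ and $L$ is a left ideal, $d\in L$.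
\end{proof}

The last line is where $\Bbbk$ must be closed under conjugation. In a noncommutative ring, fractions form a ring only under a condition on the denominators. The set $\mathcal{S}$ satisfies the \emph{left Ore condition} if for all $s\in\mathcal{S}$ and $b\in\Bbbk G$ there are $d\in\mathcal{S}$ and $c\in\Bbbk G$ with
\begin{equation}\label{eq:ore}
db=cs,\qquad\text{equivalently}\qquad bs^{-1}=d^{-1}c\ \text{ in }\mathcal{N}.
\end{equation}
The \emph{right Ore condition} asks instead for $bd=sc$.

\begin{lemma}\label{lem:ore}
The set $\mathcal{S}$ satisfies the left and right Ore conditions. The set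
\[
R=\{s^{-1}a:s\in\mathcal{S},\,a\in\Bbbk G\}=\{as^{-1}:s\in\mathcal{S},\,a\in\Bbbk G\}
\]
is a subring of $\mathcal{N}$ with $\Bbbk G\subseteq R=R^*$, in which all elements of $\mathcal{S}$ are invertible. For any finite subset of $R$ there is $s\in\mathcal{S}$ such that $rs\in\Bbbk G$ for all $r$ in the subset.
\end{lemma}

\begin{proof}
Let $s\in\mathcal{S}$ and $b\in\Bbbk G$. Lemma~\ref{lem:torsion}, applied to $M=\Bbbk G/\Bbbk Gs$ and the class of $b$, gives $d\in\mathcal{S}$ with $db\in\Bbbk Gs$. This is \eqref{eq:ore}. Applying \eqref{eq:ore} to $s^*$ and $b^*$ and taking adjoints gives the right Ore condition.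

By \eqref{eq:ore} every right fraction $bs^{-1}$ is a left fraction. The involution exchanges the set of left fractions and the set of right fractions, so every left fraction is also a right fraction. Thus the two sets agree, and $R=R^*$.

\emph{Common denominators.} Given $s_1,s_2\in\mathcal{S}$, apply \eqref{eq:ore} with $s=s_1$ and $b=s_2$. Then $s'=ds_2=cs_1$ lies in $\mathcal{S}$, being a product of elements of $\mathcal{S}$, and $s_1^{-1}=s'^{-1}c$, $s_2^{-1}=s'^{-1}d$. Hence
\begin{equation}\label{eq:directed}
s_1^{-1}\Bbbk G+s_2^{-1}\Bbbk G\subseteq s'^{-1}\Bbbk G .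
\end{equation}
By induction, finitely many elements $r_1^*,\dots,r_N^*$ of $R$ lie in one set $s'^{-1}\Bbbk G$. Taking adjoints, $r_is\in\Bbbk G$ for $s=s'^*$.

\emph{Subring.} By \eqref{eq:directed}, $R$ is closed under sums and differences. For a product $s^{-1}a\cdot t^{-1}b$ with $s,t\in\mathcal{S}$, write $at^{-1}=d^{-1}c$ by \eqref{eq:ore}. The product is $(ds)^{-1}cb\in R$.
\end{proof}

\begin{lemma}\label{lem:faithful}
The right $R$-module $\mathcal{N}$ is faithfully flat.
\end{lemma}

\begin{proof}
Let $Z$ be a left $R$-module. In $\mathcal{N}\otimes_{\Bbbk G}Z$ we have, for $r=s^{-1}a\in R$, $x\in\mathcal{N}$, $z\in Z$,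
\begin{equation}\label{eq:balanced}
xr\otimes z=xs^{-1}\otimes az=xs^{-1}\otimes s(rz)=x\otimes rz .
\end{equation}
So the natural surjection $\mathcal{N}\otimes_{\Bbbk G}Z\to\mathcal{N}\otimes_RZ$ is an isomorphism, and $\mathcal{N}\otimes_R-$ is exact. If $\mathcal{N}\otimes_RZ=0$ and $z\in Z$, then Lemma~\ref{lem:torsion} gives $d\in\mathcal{S}$ with $dz=0$. Since $d$ is invertible in $R$, we get $z=0$.
\end{proof}

\begin{proposition}\label{prop:rational}
For every $A\in M_{k,n}(R)$ the kernel projection $p_A$ lies in $M_k(R)$.
\end{proposition}

The projection $p=p_A$ is determined by the decomposition $\mathcal{N}^k=\mathcal{N}^kp\oplus\mathcal{N}^k(1-p)$. Flatness says that the first summand is spanned by rows over $R$. To say the same of the second summand we must present it as the kernel of a matrix over $R$, and such a matrix $C$ comes from Lemma~\ref{lem:corner}. Faithfulness then carries the decomposition down to $R^k$.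

\begin{proof}
Let $p=p_A$, let $e_1,\dots,e_k$ be the standard basis rows, and let $K=\{x\in R^k:xA=0\}$. By Lemmas~\ref{lem:faithful} and~\ref{lem:span}, $\mathcal{N}K=\mathcal{N}^kp$. Each row $e_ip$ of $p$ is therefore a finite $\mathcal{N}$-combination of elements of $K$. Collect all elements of $K$ that occur as the rows of a matrix $B\in M_{l,k}(R)$. Then $p=YB$ for some $Y\in M_{k,l}(\mathcal{N})$, and $B=Bp$ because the rows of $B$ lie in $\mathcal{N}^kp$. Put $C=B^*B$, which lies in $M_k(R)$ since $R=R^*$, and let $C'$ be as in Lemma~\ref{lem:corner}. From $C=Cp$ and $p=C'C$ we get $\mathcal{N}^kC=\mathcal{N}^kp$. From $C=pC$ and $p=CC'$ we see that $xC=0$ if and only if $xp=0$, so $\{x\in\mathcal{N}^k:xC=0\}=\mathcal{N}^k(1-p)$.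

Let $K_C=\{x\in R^k:xC=0\}$. By Lemma~\ref{lem:span}, $\mathcal{N}K_C=\mathcal{N}^k(1-p)$. By \eqref{eq:quotient},
\[
\mathcal{N}\otimes_R\bigl(R^k/(R^kC+K_C)\bigr)=\mathcal{N}^k/(\mathcal{N}^kC+\mathcal{N}K_C)=\mathcal{N}^k/\bigl(\mathcal{N}^kp+\mathcal{N}^k(1-p)\bigr)=0 ,
\]
so $R^k=R^kC+K_C$ by Lemma~\ref{lem:faithful}. Write $e_i=u_i+v_i$ with $u_i\in R^kC\subseteq\mathcal{N}^kp$ and $v_i\in K_C\subseteq\mathcal{N}^k(1-p)$. Then $e_ip=u_ip+v_ip=u_i\in R^k$.
\end{proof}

\section{The augmentation ideal}\label{sec:augmentation}

The \emph{augmentation ideal} $I_G$ is the kernel of the map $\Bbbk G\to\Bbbk$, $\sum a_gg\mapsto\sum a_g$. The elements $g-1$ span it over $\Bbbk$. If $t_1,\dots,t_k$ generate $G$, then $I_G=\sum_i\Bbbk G(t_i-1)$: the identities $gh-1=(g-1)+g(h-1)$ and $t^{-1}-1=-t^{-1}(t-1)$ show by induction on word length that each $g-1$ lies in the right-hand side.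

Call a left $\Bbbk G$-linear map $\psi:I_G\to\Bbbk G$ \emph{inner} if there is $c\in\Bbbk G$ with $\psi(x)=xc$ for all $x\in I_G$. The assignment $\gamma(g)=\psi(g-1)$ identifies such maps $\psi$ with the cocycles $\gamma:G\to\Bbbk G$, defined by $\gamma(gh)=\gamma(g)+g\gamma(h)$, and inner maps with the coboundaries $g\mapsto(g-1)c$. So all maps are inner if and only if $H^1(G;\Bbbk G)=0$.

\begin{proposition}\label{prop:H1}
Let $G$ be finitely generated, infinite and amenable, and let $\mathcal{N}(G)$ be flat over $\Bbbk G$. Then some left $\Bbbk G$-linear map $I_G\to\Bbbk G$ is not inner; equivalently, $H^1(G;\Bbbk G)\ne0$.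
\end{proposition}

\begin{proof}
Let $t_1,\dots,t_k$ generate $G$, let $A\in M_{k,1}(\Bbbk G)$ be the column $(t_i-1)_i$, and let $q=q_A=(q_{ij})$. Thus $I_G=(\Bbbk G)^kA$. By Proposition~\ref{prop:rational}, $q=1-p_A\in M_k(R)$.

\emph{Maps defined by $q$.} By Lemma~\ref{lem:kernel}, a row $x\in R^k$ with $xA=0$ satisfies $xq=0$. So for each $j$ the rule $xA\mapsto(xq)_j$ is a well-defined left $R$-linear map $\psi_j:R^kA\to R$, and $\psi_j(t_i-1)=(e_iq)_j=q_{ij}$. By Lemma~\ref{lem:ore} there is $s\in\mathcal{S}$ with $q_{ij}s\in\Bbbk G$ for all $i,j$. For $a_i\in\Bbbk G$ we have $\psi_j\bigl(\sum_ia_i(t_i-1)\bigr)s=\sum_ia_i\,q_{ij}s\in\Bbbk G$. Hence $x\mapsto\psi_j(x)s$ is a left $\Bbbk G$-linear map $I_G\to\Bbbk G$. We show that these $k$ maps are not all inner.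

\emph{Factorization of $q$.} Suppose that they are, say $\psi_j(x)s=xc_j$ with $c_j\in\Bbbk G$. Put $\varphi_j=c_js^{-1}\in R$ and let $\varphi$ be the row $(\varphi_1,\dots,\varphi_k)$. Taking $x=t_i-1$ gives $q_{ij}=(t_i-1)\varphi_j$, that is, $q=A\varphi$. Since $qA=A$, we obtain $A(1-\varphi A)=0$. So $f=1-\varphi A\in\mathcal{N}$ satisfies $(t_i-1)f=0$ for all $i$. The vector $f\delta_1\in\ell^2(G)$ is fixed by left multiplication by each $t_i$, hence by $G$, so it is a constant function. As $G$ is infinite, $f\delta_1=0$, and therefore $f=0$. We have found bounded operators $\varphi_j$ with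
\begin{equation}\label{eq:one}
1=\sum_{j=1}^k\varphi_j(t_j-1).
\end{equation}

\emph{Almost invariant vectors.} Let $\varepsilon>0$. By amenability there is a finite nonempty $\Phi$ with $|t_j\Phi\setminus\Phi|\le\varepsilon|\Phi|$ for all $j$. The unit vector $v=|\Phi|^{-1/2}\sum_{h\in\Phi}\delta_h$ satisfies $\|(t_j-1)v\|^2=2|t_j\Phi\setminus\Phi|/|\Phi|\le2\varepsilon$. Now \eqref{eq:one} gives $1=\|v\|\le\sqrt{2\varepsilon}\,\sum_j\|\varphi_j\|$, which is false for small $\varepsilon$.
\end{proof}

\begin{remark}\label{rem:hyp}
If $G$ is finite, the conclusion fails. With $e=|G|^{-1}\sum_gg$ we have $1-e\in I_G$ and $x=x(1-e)$ for $x\in I_G$, so $\psi(x)=x\,\psi(1-e)$ and every $\psi$ is inner. Amenability enters only through almost invariant vectors. Let $\Delta=A^*A=\sum_j(t_j-1)^*(t_j-1)$, so that $\langle\Delta v,v\rangle=\sum_j\|(t_j-1)v\|^2$. If this form is bounded below on unit vectors, then $\Delta\in\mathcal{S}$, and $\varphi=\Delta^{-1}A^*$ solves \eqref{eq:one} and $q=A\varphi$. In that case the matrix $A$ yields no contradiction, which is why Section~\ref{sec:nonamenable} is needed.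
\end{remark}

We now recall ends. Let $G$ be generated by $t_1,\dots,t_k$ and let $\Gamma$ be the graph with vertex set $G$ and edges joining $h$ to $t_i^{-1}h$; inversion identifies it with the usual Cayley graph. The \emph{number of ends} of $G$ is the supremum, over all finite sets of edges, of the number of infinite components that remain after these edges are removed from $\Gamma$. It does not depend on the generating set.

Every map $I_G\to\Bbbk G$ becomes inner once we allow $c$ to have infinite support, and the ends control how far the support is from being finite. For $G=\mathbb{Z}=\langle t\rangle$ and $\psi(a(t-1))=a$, we have $\psi(x)=xu$ with $u=\sum_{n<0}t^n$, since $(t-1)u=1$. This $u$ takes different values on the two ends, so it does not differ from a finitely supported function by a constant.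

\begin{lemma}\label{lem:oneend}
If $G$ is finitely generated and has exactly one end, then every left $\Bbbk G$-linear map $\psi:I_G\to\Bbbk G$ is inner.
\end{lemma}

\begin{proof}
Let $\Bbbk^G$ be the left $\Bbbk G$-module of all functions $G\to\Bbbk$, with $(gu)(h)=u(g^{-1}h)$. It contains $\Bbbk G$ as the submodule of finitely supported functions. Let $\gamma(g)=\psi(g-1)$ and define $u\in\Bbbk^G$ by $u(h)=\gamma(h^{-1})(1)$. The cocycle identity $\gamma(h^{-1}g)=\gamma(h^{-1})+h^{-1}\gamma(g)$ gives
\begin{equation}\label{eq:u}
u(g^{-1}h)-u(h)=\gamma(h^{-1}g)(1)-\gamma(h^{-1})(1)=\bigl(h^{-1}\gamma(g)\bigr)(1)=\gamma(g)(h).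
\end{equation}
Thus $(g-1)u=\psi(g-1)$, and $\psi(x)=xu$ for all $x\in I_G$ by $\Bbbk$-linearity.

By \eqref{eq:u} with $g=t_i$, the values of $u$ at the endpoints $h$ and $t_i^{-1}h$ of an edge differ only if $h$ lies in the finite support of $\gamma(t_i)$. Remove these finitely many edges from $\Gamma$. The graph $\Gamma$ is connected and the removal of one edge raises the number of components by at most one, so finitely many components remain. Since $G$ has one end, exactly one of them is infinite. The function $u$ is constant on each component, so $u=\kappa+u_0$, where $\kappa$ is a constant function and $u_0\in\Bbbk G$. Since $(g-1)\kappa=0$ for all $g$, we get $\psi(x)=xu=xu_0$ for $x\in I_G$.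
\end{proof}

\section{Proof of Theorem~\ref{thm:main}}\label{sec:proof}

We use three standard facts about a finitely generated infinite group $H$.
\begin{itemize}
\item[(E1)] (Freudenthal, Hopf) $H$ has one, two or infinitely many ends.
\item[(E2)] (Hopf) If $H$ has two ends, it has an infinite cyclic subgroup of finite index.
\item[(E3)] (Stallings) If $H$ has infinitely many ends, then either $H$ is an amalgam $U*_CV$ with $C$ finite, $[U:C]\ge3$ and $[V:C]\ge2$, or $H$ is an HNN extension $\langle U,t\mid t^{-1}ct=\alpha(c),\ c\in C\rangle$ along an isomorphism $\alpha:C\to D$ between finite subgroups of $U$, at least one of which is proper.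
\end{itemize}

\begin{lemma}\label{lem:free}
A finitely generated group $H$ with infinitely many ends contains $F_2$, and so it is not amenable.
\end{lemma}

\begin{proof}
It suffices to find $x,y\in H$ such that every nonempty alternating product of nonzero powers of $x$ and $y$ is nontrivial.

In an amalgam $U*_CV$, the normal form theorem says that a nonempty word whose letters lie alternately in $U\setminus C$ and $V\setminus C$ is nontrivial. Choose $v\in V\setminus C$ and $u_1,u_2\in U\setminus C$ with $u_1C\ne u_2C$, so that $u_2^{-1}u_1\notin C$. Let $x=u_1vu_2^{-1}$ and $y=vxv^{-1}$. For $n\ge1$ the word $x^n=u_1v(u_2^{-1}u_1)v\cdots vu_2^{-1}$ and its inverse alternate, and they begin and end with letters in $U\setminus C$. The words $y^{\pm n}=vx^{\pm n}v^{-1}$ alternate, and they begin and end with letters in $V\setminus C$. So an alternating product of such powers is an alternating word.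

In the HNN case, $C$ and $D$ are finite of the same order, so both are proper in $U$. A group is not the union of two proper subgroups: if $a\in D\setminus C$ and $b\in C\setminus D$, then $ab\notin C\cup D$. Choose $u\in U\setminus(C\cup D)$, and let $x=t$, $y=utu^{-1}$. The normal form theorem says that a word in $t^{\pm1}$ and letters from $U$ that contains $t^{\pm1}$ is nontrivial unless it has a subword $t^{-1}ct$ with $c\in C$ or $tdt^{-1}$ with $d\in D$. In an alternating product of powers $t^{n}$ and $ut^{n'}u^{-1}$, occurrences of $t$ with opposite exponents are separated by $u^{\pm1}\notin C\cup D$, so no such subword occurs.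
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:main}]
Let $\mathcal{N}(G)$ be flat over $\Bbbk G$ and let $H\le G$ be finitely generated. A finite $H$ is virtually cyclic, so let $H$ be infinite. By Lemma~\ref{lem:subgroup}, $\mathcal{N}(H)$ is flat over $\Bbbk H$. By Corollary~\ref{cor:amenable}, $H$ is amenable, so by Lemma~\ref{lem:free} it does not have infinitely many ends. By Proposition~\ref{prop:H1} and Lemma~\ref{lem:oneend}, it does not have exactly one end. By (E1) it has two ends, and by (E2) it is virtually cyclic.
\end{proof}

\section{Coefficients, Tor groups and the ring $R$}\label{sec:complements}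

The three results of this section use the known statement (A) together with Theorem~\ref{thm:main}.

\begin{theorem}\label{thm:coeff}
Let $\Lambda$ be any subring of $\mathbb{C}$ containing $1$, for example $\mathbb{Z}$. Then $\mathcal{N}(G)$ is flat over $\Lambda G$ if and only if $G$ is locally virtually cyclic.
\end{theorem}

\begin{proof}
We treat $\mathcal{N}$ as a right module; the left case is the right case for the ring $\overline{\Lambda}$, since $(\Lambda G)^*=\overline{\Lambda}G$. For subrings $\Lambda_0\subseteq\Lambda_1$ of $\mathbb{C}$ and a left $\Lambda_0G$-module $M$ we have $\Lambda_1G\otimes_{\Lambda_0G}M=\Lambda_1\otimes_{\Lambda_0}M$, and so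
\[
\mathcal{N}\otimes_{\Lambda_0G}M=\mathcal{N}\otimes_{\Lambda_1G}(\Lambda_1\otimes_{\Lambda_0}M).
\]
Hence flatness over $\Lambda_1G$ implies flatness over $\Lambda_0G$ whenever $\Lambda_1$ is flat over $\Lambda_0$.

Let $\mathcal{N}$ be flat over $\Lambda G$. The abelian group $\Lambda$ is torsion-free, hence flat over $\mathbb{Z}$, so $\mathcal{N}$ is flat over $\mathbb{Z}G$. For a $\mathbb{Q}G$-module $M$, the computation \eqref{eq:balanced} with $s$ a nonzero integer and $a\in\mathbb{Z}G$ gives $\mathcal{N}\otimes_{\mathbb{Q}G}M=\mathcal{N}\otimes_{\mathbb{Z}G}M$. So $\mathcal{N}$ is flat over $\mathbb{Q}G$, and Theorem~\ref{thm:main} applies with $\Bbbk=\mathbb{Q}$.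

Conversely, let $G$ be locally virtually cyclic. By (A), $\mathcal{N}$ is flat over $\mathbb{C}G$. The field $\mathbb{C}$ is a vector space over the fraction field of $\Lambda$, which is a localization of $\Lambda$ and so is flat over $\Lambda$. Thus $\mathbb{C}$ is flat over $\Lambda$, and $\mathcal{N}$ is flat over $\Lambda G$.
\end{proof}

The second result separates the two obstructions by means of dimension. A finitely generated projective left $\mathcal{N}$-module is isomorphic to $\mathcal{N}^kp$ for a projection $p$, and its dimension is $\operatorname{Tr}(p)$. For an arbitrary left $\mathcal{N}$-module $W$, the dimension $\dim_{\mathcal{N}}W\in[0,\infty]$ is the supremum of the dimensions of the finitely generated projective submodules of $W$; see \cite{lueck}. The groups $\operatorname{Tor}^{\mathbb{C}G}_j(\mathcal{N},M)$ are left $\mathcal{N}$-modules. Recall that $\mathcal{N}$ is flat if and only if $\operatorname{Tor}_1(\mathcal{N},M)=0$ for all $M$, and that then $\operatorname{Tor}_j(\mathcal{N},M)=0$ for all $j\ge1$.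

\begin{theorem}\label{thm:tor}
For every discrete group $G$ exactly one of the following holds.
\begin{enumerate}
\item[(1)] $G$ is locally virtually cyclic. Then $\operatorname{Tor}^{\mathbb{C}G}_j(\mathcal{N},M)=0$ for all $M$ and all $j\ge1$.
\item[(2)] $G$ is amenable but not locally virtually cyclic. Then $\operatorname{Tor}^{\mathbb{C}G}_1(\mathcal{N},M)\ne0$ for some finitely presented $M$, but $\dim_{\mathcal{N}}\operatorname{Tor}^{\mathbb{C}G}_j(\mathcal{N},M)=0$ for all $M$ and all $j\ge1$.
\item[(3)] $G$ is not amenable. Then there is $M$ with a resolution $0\to(\mathbb{C}G)^{m+1}\to(\mathbb{C}G)^m\to M\to0$ and $\dim_{\mathcal{N}}\operatorname{Tor}^{\mathbb{C}G}_1(\mathcal{N},M)\ge1$.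
\end{enumerate}
In particular, $G$ is amenable if and only if $\dim_{\mathcal{N}}\operatorname{Tor}^{\mathbb{C}G}_j(\mathcal{N},M)=0$ for all $M$ and all $j\ge1$.
\end{theorem}

\begin{proof}
If $G$ is locally virtually cyclic, then every finite set $E$ lies in an amenable subgroup, which supplies the set $\Phi$ in F{\o}lner's criterion. So $G$ is amenable, and the three cases are exclusive and exhaustive. The assertion in (1) is (A). In case (2), $\mathcal{N}$ is not flat by Theorem~\ref{thm:main}, so $\operatorname{Tor}_1(\mathcal{N},M')\ne0$ for some $M'$. Every module is a directed colimit of finitely presented modules, and $\operatorname{Tor}_1(\mathcal{N},-)$ commutes with directed colimits, so $\operatorname{Tor}_1(\mathcal{N},M)\neq0$ for some finitely presented $M$. The dimension statement is L\"uck's theorem for amenable groups \cite[Theorem~6.37]{lueck}. In case (3), let $M$ be the cokernel of the injection $x\mapsto xA$ of Proposition~\ref{prop:injection}. Computing with the displayed free resolution gives $\operatorname{Tor}_1(\mathcal{N},M)=\{x\in\mathcal{N}^{m+1}:xA=0\}=\mathcal{N}^{m+1}p_A$,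 and $\operatorname{Tr}(p_A)\ge1$ by Lemma~\ref{lem:kernel}. The last statement follows by comparing the three cases.
\end{proof}

For the third result, recall that a ring is \emph{semihereditary} if all its finitely generated left ideals and all its finitely generated right ideals are projective. If $\mathcal{S}$ satisfies both Ore conditions, the proof of Lemma~\ref{lem:ore} shows, with no further use of flatness, that the fractions $s^{-1}a$ form a subring of $\mathcal{N}$; this is the Ore localization $\mathcal{S}^{-1}\mathbb{C}G$.

\begin{theorem}\label{thm:ring}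
Let $\mathcal{S}$ be the set of elements of $\mathbb{C}G$ that are invertible in $\mathcal{N}$. The following are equivalent.
\begin{enumerate}
\item[(i)] $G$ is locally virtually cyclic.
\item[(ii)] $\mathcal{S}$ satisfies the left and right Ore conditions, the ring $R=\mathcal{S}^{-1}\mathbb{C}G\subseteq\mathcal{N}$ is semihereditary, all kernel projections of matrices over $R$ have entries in $R$, and $\mathcal{N}$ is a faithfully flat right $R$-module.
\end{enumerate}
\end{theorem}

\begin{proof}
Assume (i). By (A), $\mathcal{N}$ is flat over $\mathbb{C}G$, so Lemmas~\ref{lem:ore} and~\ref{lem:faithful} and Proposition~\ref{prop:rational} give everything except that $R$ is semihereditary. A finitely generated left ideal has the form $R^kA$ with $A\in M_{k,1}(R)$. Let $p=p_A\in M_k(R)$. For $x\in R^k$ we have $xA=0$ if and only if $x=xp$, so the kernel of $R^k\to R^kA$ is $R^kp$. Hence $R^kA\cong R^k/R^kp\cong R^k(1-p)$ is a direct summand of $R^k$. The involution of $R$ exchanges left and right ideals and preserves projectivity, so the right-handed statement follows.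

Assume (ii). The inclusion \eqref{eq:directed} uses only the left Ore condition. It shows that the right $\mathbb{C}G$-module $R$ is the directed union of the submodules $s^{-1}\mathbb{C}G$, each free of rank one. A directed union of flat modules is flat, so $R$ is a flat right $\mathbb{C}G$-module. Then $\mathcal{N}\otimes_{\mathbb{C}G}-=\mathcal{N}\otimes_R(R\otimes_{\mathbb{C}G}-)$ is a composite of exact functors, and Theorem~\ref{thm:main} gives (i).
\end{proof}

\begin{thebibliography}{9}

\bibitem{bartholdi}
Bartholdi, J. Eur. Math. Soc. \textbf{21} (2019).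

\bibitem{thesis}
\emph{Homology of Group Von Neumann Algebras},
\texttt{https://vtechworks.lib.vt.edu/\allowbreak bitstream/\allowbreak handle/\allowbreak 10919/\allowbreak 28397/\allowbreak Mattox\_WD\_D\_2012.pdf\allowbreak ?sequence=1\allowbreak \&isAllowed=y}.

\bibitem{lueck}
L\"uck, \emph{$L^2$-Invariants}.

\end{thebibliography}
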